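# Abstract commensurability reduces continuously to isomorphism

## 1. Marked groups and the spaces $\mathcal G_m$

For $m\ge 1$ let $F_m$ be the free group on $x_1,\dots,x_m$.

**Definition (marked group).** An $m$-generated marked group is a pair $(G,\bar s)$ where $\bar s=(s_1,\dots,s_m)$ is a tuple generating the group $G$. We identify it with the kernel $N\trianglelefteq F_m$ of the homomorphism $x_i\mapsto s_i$, so that $F_m/N\cong G$. Let $\mathcal G_m$ be the set of all normal subgroups of $F_m$.

Two markings give the same point of $\mathcal G_m$ exactly when the two tuples satisfy the same relations. For example, $\mathbb Z$ with the marking $(1,k)$ is the point $N_k\in\mathcal G_2$ consisting of all words $v$ whose exponent sums $a$ (in $x_1$) and $b$ (in $x_2$) satisfy $a+kb=0$. The group $\mathbb Z^2$ with its standard basis is the point $N_\infty$ of all words with $a=b=0$.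

**Definition (topology).** View $\mathcal G_m$ as a subset of the Cantor space $2^{F_m}$. Being a normal subgroup is a conjunction of conditions such as "if $u,v\in N$ then $uv\in N$", each involving finitely many coordinates, so $\mathcal G_m$ is closed, hence compact, metrizable and zero-dimensional (it has a base of clopen sets). A map into $\mathcal G_m$ is continuous if and only if, for each word $v\in F_m$, the set of points whose image contains $v$ is clopen. The space of finitely generated groups is the disjoint union $\mathcal G=\bigsqcup_{m\ge1}\mathcal G_m$, a Polish space in which each $\mathcal G_m$ is compact and open.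

As an example, $N_k\to N_\infty$ in $\mathcal G_2$ as $k\to\infty$. Fix $v$ with exponent sums $(a,b)$. If $(a,b)=(0,0)$, then $v$ lies in every $N_k$ and in $N_\infty$. Otherwise $a+kb=0$ for at most one $k$, so $v\notin N_k$ for large $k$, and $v\notin N_\infty$. Copies of one group can therefore converge to a group not isomorphic to it.

The space $\mathcal G_1$ is $\{k\mathbb Z: k\ge0\}$, where $k\mathbb Z$ is the marked group $\mathbb Z/k$ and $0$ is the marked group $\mathbb Z$. For $k\ge1$ the point $k\mathbb Z$ is isolated, by the clopen condition "$k\in N$ and $j\notin N$ for $1\le j<k$". Moreover $k\mathbb Z\to 0$, because a nonzero integer $n$ lies in no $k\mathbb Z$ with $k>|n|$. So $\mathcal G_1$ is a convergent sequence with its limit.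

## 2. Two equivalence relations, and the statement of the theorems

**Definition (isomorphism).** For points of $\mathcal G$, $(G,\bar s)\cong(H,\bar t)$ means that $G\cong H$ as abstract groups. On $\mathcal G_1$ this is equality. In $\mathcal G_2$ all the points $N_k$ above are isomorphic to each other, and not to $N_\infty$.

**Definition (abstract commensurability).** $G\approx_C H$ means that there are finite-index subgroups $G_0\le G$ and $H_0\le H$ with $G_0\cong H_0$.

This is transitive: given isomorphisms $f:G_0\to H_0$ and $g:H_1\to K_1$ between finite-index subgroups, $H_0\cap H_1$ has finite index in $H$, and $f^{-1}(H_0\cap H_1)\cong g(H_0\cap H_1)$ have finite index in $G$ and $K$. Examples: all finite groups are commensurable; $F_2\approx_C F_3$, since $F_2$ has a subgroup of index $2$ that is free of rank $3$; $\mathbb Z\not\approx_C\mathbb Z^2$, since finite-index subgroups are free abelian of rank $1$ and $2$ respectively.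

**Definition (reduction).** Let $E$ and $F$ be equivalence relations on spaces $X$ and $Y$. A reduction of $E$ to $F$ is a map $\varphi:X\to Y$ such that $x\,E\,y\iff\varphi(x)\,F\,\varphi(y)$ for all $x,y\in X$. We speak of Borel or continuous reductions when $\varphi$ is Borel or continuous.

For example, the inclusion of a subspace $Y_0\subseteq Y$ is a continuous reduction of the restricted relation to $F$. The identity of $\mathcal G$ is not a reduction of $\approx_C$ to $\cong$, because $F_2\approx_C F_3$ but $F_2\not\cong F_3$.

A countable Borel equivalence relation is one that is a Borel subset of the square of a Polish space and has only countable classes; equality on a Polish space is an example. It is universal if every countable Borel equivalence relation has a Borel reduction to it. Both $\cong$ and $\approx_C$ are countable Borel equivalence relations on $\mathcal G$, and $\cong$ is universal (Thomas–Velickovic). So $\approx_C$ is Borel reducible to $\cong$. Can the reduction be chosen continuous? The following conjecture comes from "A Descriptive View of Geometric Group Theory" (https://e.math.cornell.edu/sites/topology/2011/talks/thomas_workshop.pdf):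 *there does not exist a continuous reduction from $\approx_C$ to $\cong$.* We show that the conjecture is false.

**Theorem A.** There is an injective continuous $\varphi:\mathcal G\to\mathcal G_{10}$ such that $G\approx_C H\iff\varphi(G)\cong\varphi(H)$.

A second theorem says exactly which relations reduce in this way. By the *graph of an injective partial function* on $X$ we mean a set $R\subseteq X\times X$ in which each point of $X$ occurs at most once as a first coordinate and at most once as a second coordinate.

**Theorem B.** Let $X$ be a nonempty second countable, locally compact, zero-dimensional metrizable space and $E$ an equivalence relation on $X$. The following are equivalent: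

1. (i) there is an injective continuous reduction of $E$ to $\cong$;
2. (ii) there is an injective continuous reduction of $E$ to $\approx_C$;
3. (iii) $E$ is a countable union of sets, each closed in $X\times X$ and each the graph of an injective partial function.

In particular $\cong$ and $\approx_C$ are continuously reducible to each other.

For instance, equality satisfies (iii), since the diagonal is one such graph. The relation $X\times X$ on a Cantor space $X$ does not: (iii) makes every class countable.

## 3. Cyclic groups by hand

Restrict $\approx_C$ to $\mathcal G_1$. There are two classes: $\{k\mathbb Z:k\ge1\}$ (the finite cyclic groups) and $\{0\}$ (the group $\mathbb Z$). A continuous reduction to $\cong$ must send all the points $k\mathbb Z$ to markings of one isomorphism type that converge to a marking of a different type. Section 1 has what we need: put $k\mathbb Z\mapsto N_k$ for $k\ge1$ and $0\mapsto N_\infty$. This is continuous because $N_k\to N_\infty$ and $0$ is the only non-isolated point; it is a reduction because $N_k$ marks $\mathbb Z$ and $N_\infty$ marks $\mathbb Z^2$; and it is injective.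

So a limit of commensurable groups leaving the commensurability class is no obstruction here. For all of $\mathcal G$ we need a uniform construction, with three stages:

1. describe $\approx_C$ by countably many partial homeomorphisms of $\mathcal G$;
2. turn these into an action of a free group on a shift space;
3. code points of the shift by groups so that "same orbit" becomes "isomorphic".

## 4. Commensurability as countably many homeomorphisms of compact sets

For $v\in F_k$ and a tuple $w=(w_1,\dots,w_k)$ of words in $F_m$, let $v(w)\in F_m$ be the result of substituting $w_l$ for $x_l$. Write $u\equiv v\pmod N$ for $uN=vN$.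

A finite-index subgroup of a marked group can be described by finitely many words: generators of it, coset representatives, and a record of how the generators of the big group move the cosets.

**Definition (datum).** A datum $d$ consists of integers $m,k,n\ge1$, words $w_1,\dots,w_k\in F_m$, words $r_1=1,r_2,\dots,r_n\in F_m$, permutations $\sigma_1,\dots,\sigma_m$ of $\{1,\dots,n\}$, and words $h_{ij}\in F_k$ for $i\le m$, $j\le n$. Put $W=\langle w_1,\dots,w_k\rangle\le F_m$, and let $D_d$ be the set of $N\in\mathcal G_m$ such that

$$\text{(a)}\quad x_ir_j\equiv r_{\sigma_i(j)}\,h_{ij}(w)\pmod N\ \text{ for all } i,j;\qquad \text{(b)}\quad r_i^{-1}r_j\notin WN\ \text{ for } i\ne j.$$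

For $N\in D_d$ put
$$S_d(N)=\{v\in F_k: v(w)\in N\}. \tag{1}$$

This is the kernel of the homomorphism $F_k\to F_m/N$, $v\mapsto v(w)N$, whose image is $WN/N$. So $S_d(N)\in\mathcal G_k$ and $F_k/S_d(N)\cong WN/N$. There are countably many data.

**Example 1 (index two in cyclic groups).** Let $m=k=1$, $n=2$, $w_1=x_1^2$, $r_1=1$, $r_2=x_1$, $\sigma_1$ the transposition, $h_{11}=1$, $h_{12}=x_1$. Condition (a) reads $x_1\equiv x_1$ and $x_1^2\equiv w_1$, so it always holds. Condition (b) reads $x_1\notin\langle x_1^2\rangle N$. Writing $N=k\mathbb Z$, this fails exactly for odd $k$. So $D_d=\{k\mathbb Z: k \text{ even}\}$, including $0$, and $S_d(k\mathbb Z)=\{v:2v\in k\mathbb Z\}=\tfrac k2\mathbb Z$.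

Two features matter later. First, if we drop (b), formula (1) makes sense on all of $\mathcal G_1$ but is no longer injective: both $3\mathbb Z$ and $6\mathbb Z$ go to $3\mathbb Z$. Second, $D_d$ is closed but not open: $0\in D_d$ is the limit of the points $k\mathbb Z$ with $k$ odd, which are not in $D_d$.

**Lemma 1.** $D_d$ is compact, and $S_d$ is a homeomorphism from $D_d$ onto a compact subset of $\mathcal G_k$.

*Proof.* **Step 1: topology.** The aim is compactness of $D_d$ and continuity of $S_d$. Condition (a) says that finitely many given words lie in $N$, so it is clopen. Condition (b) says that $v^{-1}r_i^{-1}r_j\notin N$ for all $v\in W$ and $i\neq j$, an intersection of clopen conditions, so it is closed. Hence $D_d$ is closed in the compact space $\mathcal G_m$. For each $v\in F_k$ the condition $v\in S_d(N)$ is $v(w)\in N$, which is clopen, so $S_d$ is continuous.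

**Step 2: injectivity.** The aim is to recover $N$ from $S_d(N)$ and $d$. From (a), multiplying by $x_i^{-1}$ on the left and by $h_{ij}(w)^{-1}$ on the right,
$$x_i^{-1}r_{\sigma_i(j)}\equiv r_j\,h_{ij}(w)^{-1}\pmod N .$$
So (a) gives a rule for moving any letter $x_i^{\pm1}$ past any $r_j$: the result is another $r_{j'}$ times a word in $w$, and the rule depends only on $d$. Starting from $v=vr_1$ and moving the letters of $v$ one at a time from right to left, we obtain an index $j_v$ and a word $h_v\in F_k$, *depending only on $v$ and $d$*, such that
$$v\equiv r_{j_v}h_v(w)\pmod N\qquad\text{for all }N\in D_d. \tag{2}$$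
If $j_v\ne1$, then $v\in r_{j_v}WN$. By (b), $r_{j_v}=r_1^{-1}r_{j_v}\notin WN$, so the coset $r_{j_v}WN$ is disjoint from the subgroup $WN$, and $v\notin N$. If $j_v=1$, then $v\in N\iff h_v(w)\in N\iff h_v\in S_d(N)$. Thus $N=\{v: j_v=1,\ h_v\in S_d(N)\}$ is determined by $S_d(N)$.

A continuous injection from a compact space to a Hausdorff space is a homeomorphism onto its compact image. $\square$

**Lemma 2.** $\approx_C$ is the equivalence relation generated by the maps $S_d$. More precisely, $N\approx_C S_d(N)$ for $N\in D_d$, and if $N\approx_C N'$ there are data $d,d'$ with $N\in D_d$, $N'\in D_{d'}$ and $S_d(N)=S_{d'}(N')$.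

*Proof.* **Step 1: each $S_d$ stays inside a class.** Let $N\in D_d$. By (a) and its inverted form, $\bigcup_j r_jWN$ is closed under left multiplication by every $x_i^{\pm1}$, and it contains $1=r_1$. So it is $F_m$, and $WN$ has finite index in $F_m$. Hence $F_k/S_d(N)\cong WN/N$ is isomorphic to a finite-index subgroup of $F_m/N$, and $N\approx_C S_d(N)$.

**Step 2: every commensuration comes from two data.** Let $N\in\mathcal G_m$, $N'\in\mathcal G_{m'}$, and let $f:G_0\to H_0$ be an isomorphism between finite-index subgroups of $F_m/N$ and $F_{m'}/N'$. A finite-index subgroup of a finitely generated group is finitely generated; let $(g_1,\dots,g_k)$, $k\ge1$, generate $G_0$ (use $g_1=1$ if $G_0$ is trivial). Choose words $w_l\in F_m$ representing $g_l$; words $r_1=1,\dots,r_n$ representing the left cosets of $G_0$; and permutations $\sigma_i$ with $x_ir_jG_0=r_{\sigma_i(j)}G_0$. Then $r_{\sigma_i(j)}^{-1}x_ir_j$ represents an element of $G_0$, so it is congruent to $h_{ij}(w)$ for some $h_{ij}\in F_k$. This is a datum $d$ with (a); (b) holds because the $r_j$ represent different cosets of $G_0=WN/N$. So $N\in D_d$, and $S_d(N)$ is the set of relations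 of the tuple $(g_1,\dots,g_k)$. Do the same for $H_0$ with the generating tuple $(f(g_1),\dots,f(g_k))$, obtaining $d'$. Since $f$ is an isomorphism, the two tuples satisfy the same relations, that is, $S_d(N)=S_{d'}(N')$. $\square$

## 5. From partial homeomorphisms to a shift

Let $\Gamma$ be the free group on $t_1,t_2,\dots$. It acts on $2^{\Gamma\times\omega}$ by $(\delta z)(\gamma,j)=z(\delta^{-1}\gamma,j)$. For example, if $z$ is the indicator function of $\{(1,0)\}$, then $\delta z$ is the indicator function of $\{(\delta,0)\}$.

**Recording orbits, and where it breaks.** Suppose first that $E$ were the orbit relation of an honest action of $\Gamma$ on $X$ by homeomorphisms. Take a countable base $(U_j)$ of clopen sets and put $\theta(x)(\gamma,j)=1$ if and only if $\gamma^{-1}x\in U_j$. This is continuous and injective. Also $\theta(\delta x)(\gamma,j)=1$ if and only if $(\delta^{-1}\gamma)^{-1}x\in U_j$, so $\theta(\delta x)=\delta\theta(x)$. If $\theta(x)=\delta\theta(y)=\theta(\delta y)$ then $x=\delta y$. So $\theta$ does the job.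

We have only partial maps, with $t_k$ acting as $S_k$. The sensible adaptation is: $\theta(x)(\gamma,j)=1$ if and only if the composite of partial maps belonging to $\gamma^{-1}$ is defined at $x$ and has value in $U_j$. This fails at continuity. Use the datum $d$ of Example 1, say $S_d=S_k$, and let $\mathcal G_1$ be one of the sets $U_j$. The coordinate $(t_k^{-1},j)$ of $\theta$, restricted to $\mathcal G_1$, is the indicator function of $D_d$: it is $1$ at $0$ and $0$ at every $k\mathbb Z$ with $k$ odd, and these converge to $0$. The cause is that the domains are compact, not clopen, so "is defined at $x$" is not a clopen condition. Dropping (b) would make the domain clopen, but destroys injectivity.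

**The way past it.** We enlarge $X$ to a space on which $\Gamma$ acts honestly: take a copy of $X$ for each $\gamma\in\Gamma$ and glue copies along the partial maps. The functions to be recorded are continuous functions on all copies compatible with the gluing. We do not use prescribed sets $U_j$; we build the functions copy by copy. On a new copy, compatibility prescribes values only on a compact set, and a continuous $\{0,1\}$-valued function on a compact subset of a zero-dimensional compact space extends to the whole space.

**Example 2.** Use only $S=S_d$ from Example 1, with $t$ acting as $S$, and glue $(t,N)$ to $(1,S(N))$ for $N\in D_d$. Let $f$ on the copy $\{1\}\times\mathcal G_1$ be the indicator function of $(1,2\mathbb Z)$. On $\{t\}\times\mathcal G_1$ the value at $(t,k\mathbb Z)$ for even $k$ is forced: it is $1$ for $k=4$ and $0$ for all other even $k$, including $k=0$. For odd $k$ it is free, except that continuity at $(t,0)$ requires it to be $0$ for all large $k$. Choosing $0$ for all odd $k$ works.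

**Lemma 3.** Let $X=\bigsqcup_m X_m$ be a nonempty countable disjoint union of compact metrizable zero-dimensional spaces, each clopen in $X$. Let $S_k$ ($k\ge1$) be homeomorphisms between compact (possibly empty) subsets of $X$, and let $E$ be the equivalence relation generated by the $S_k$. Then there is a continuous injective $\theta:X\to2^{\Gamma\times\omega}$ with $x\,E\,y\iff\theta(x)\in\Gamma\,\theta(y)$.

*Proof.* **Step 1: composites of partial maps.** The aim is to index the composites by $\Gamma$. For a reduced word $\gamma$ in the letters $t_k^{\pm1}$ let $S_\gamma$ be the corresponding composite of the partial maps $S_k^{\pm1}$, with $S_1=\mathrm{id}_X$ for the empty word $1$. Then $S_{\gamma^{-1}}=S_\gamma^{-1}$. Writing $S\subseteq S'$ when $S'$ extends $S$, we claim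
$$S_\alpha S_\beta\subseteq S_{\alpha\beta}. \tag{3}$$
Write $\alpha=\alpha'\kappa$ and $\beta=\kappa^{-1}\beta'$ as reduced words with $\alpha'\beta'$ reduced. Then $S_\alpha S_\beta=S_{\alpha'}S_\kappa S_\kappa^{-1}S_{\beta'}\subseteq S_{\alpha'}S_{\beta'}=S_{\alpha\beta}$, because $S_\kappa S_\kappa^{-1}$ is a restriction of the identity.

Hence the relation "$y=S_\gamma(x)$ for some $\gamma\in\Gamma$" is reflexive ($S_1$), symmetric ($S_{\gamma^{-1}}$) and transitive by (3). It contains every $S_k$ and is contained in $E$, so it equals $E$. For $\gamma\ne1$ the map $S_\gamma$ is a composite of homeomorphisms between compact sets, so its domain is compact and its graph is compact. The graph of $S_1$ is the diagonal.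

**Step 2: gluing the copies.** On $Z=\Gamma\times X$ put
$$(\gamma,x)\sim(\delta,y)\iff y=S_{\delta^{-1}\gamma}(x). \tag{4}$$
This is reflexive and symmetric by Step 1. If also $(\delta,y)\sim(\epsilon,u)$, then $u=S_{\epsilon^{-1}\delta}S_{\delta^{-1}\gamma}(x)$, so $u=S_{\epsilon^{-1}\gamma}(x)$ by (3); thus $\sim$ is an equivalence relation. Discard empty $X_m$ and enumerate the pieces $\{\gamma\}\times X_m$ as $Z_0,Z_1,\dots$. Put $Q_n=Z_0\cup\dots\cup Z_n$ and $Q_{-1}=\emptyset$. Then:

* ${\sim}\cap(Z_i\times Z_j)$ is compact for all $i,j$. If the pieces are $\{\gamma\}\times X_m$ and $\{\delta\}\times X_{m'}$, it is a copy of the graph of $S_{\delta^{-1}\gamma}$ intersected with the clopen set $X_m\times X_{m'}$. For $\gamma\ne\delta$ this is compact; for $\gamma=\delta$ it is the diagonal of $X_m$ if $m=m'$, and empty otherwise.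
* ${\sim}\cap(Z_i\times Z_i)$ is equality, since $S_1=\mathrm{id}$.

Let $K_i=\{z\in Z_i:\exists z'\in Q_{i-1}\ z'\sim z\}$. It is the projection of a compact set, hence compact. Call a function $f$ on $Q_n$ or on $Z$ *invariant* if $z\sim z'$ implies $f(z)=f(z')$ for all $z,z'$ in its domain.

**Step 3: extending invariant functions.** The aim is to extend every continuous invariant $f:Q_n\to\{0,1\}$ to a continuous invariant function on $Z$. For $e\in\{0,1\}$ let $L_e=\{z\in Z_{n+1}:\exists z'\in Q_n\ (z'\sim z,\ f(z')=e)\}$. Since $f^{-1}(e)$ is compact, $L_e$ is the projection of a compact set, so it is compact. If $z\in L_0\cap L_1$, there are $z',z''\in Q_n$ with $z'\sim z\sim z''$, $f(z')=0$, $f(z'')=1$, contradicting invariance; so $L_0\cap L_1=\emptyset$. Also $L_0\cup L_1=K_{n+1}$. In a compact zero-dimensional metrizable space disjoint compact sets can be separated by a clopen set, so there is a clopen $V\subseteq Z_{n+1}$ with $L_1\subseteq V$ and $V\cap L_0=\emptyset$. Put $f=1_V$ on $Z_{n+1}$. The result is continuous on $Q_{n+1}$. It is invariant: pairs inside $Q_n$ are fine, pairs inside $Z_{n+1}$ are equal points, and if $z\in Z_{n+1}$, $z'\in Q_n$,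 $z\sim z'$, then $z\in L_{f(z')}$ and so $f(z)=f(z')$. Iterating, $f$ extends to an invariant function on $Z$, continuous on each piece, and hence continuous since the pieces are open.

**Step 4: a countable family separating $\sim$-classes.** For each $i\ge0$ and each clopen $V\subseteq Z_i$ with $V\cap K_i=\emptyset$, take the function on $Q_i$ equal to $0$ on $Q_{i-1}$ and to $1_V$ on $Z_i$. It is continuous. It is invariant, since a point of $Z_i$ equivalent to a point of $Q_{i-1}$ lies in $K_i$, where the value is $0$. Let $f_{i,V}$ be a continuous invariant extension to $Z$ from Step 3. A compact metrizable space has countably many clopen subsets, so there are countably many pairs $(i,V)$; enumerate these functions, with repetitions if necessary, as $(f_j)_{j\in\omega}$.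

Let $c\ne c'$ be $\sim$-classes, and let $i,i'$ be the least indices of pieces that they meet, say at $z\in c\cap Z_i$ and $z'\in c'\cap Z_{i'}$; we may assume $i\le i'$. By minimality $z\notin K_i$ and $z'\notin K_{i'}$. If $i<i'$, choose a clopen $V\subseteq Z_{i'}\setminus K_{i'}$ containing $z'$; then $f_{i',V}(z)=0\ne1=f_{i',V}(z')$. If $i=i'$, then $z\neq z'$; choose a clopen $V\subseteq Z_i\setminus(K_i\cup\{z'\})$ containing $z$; then $f_{i,V}(z)=1\ne0=f_{i,V}(z')$. Together with invariance this shows
$$z\sim z'\iff f_j(z)=f_j(z')\text{ for all }j. \tag{5}$$

**Step 5: the map $\theta$.** Put $\theta(x)(\gamma,j)=f_j(\gamma^{-1},x)$. Each coordinate is continuous in $x$, so $\theta$ is continuous.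

If $x=S_\delta(y)$, then for every $\gamma$ we have $(\gamma^{-1},x)\sim(\gamma^{-1}\delta,y)$, because by (4) this says $y=S_{\delta^{-1}\gamma\gamma^{-1}}(x)=S_{\delta^{-1}}(x)$. Hence $\theta(x)(\gamma,j)=f_j(\gamma^{-1}\delta,y)=\theta(y)(\delta^{-1}\gamma,j)$, that is, $\theta(x)=\delta\,\theta(y)$.

Conversely, let $\theta(x)=\delta\,\theta(y)$. At $\gamma=1$ this says $f_j(1,x)=\theta(y)(\delta^{-1},j)=f_j(\delta,y)$ for all $j$. By (5), $(1,x)\sim(\delta,y)$, that is, $y=S_{\delta^{-1}}(x)$, so $x=S_\delta(y)$.

So $\theta(x)\in\Gamma\theta(y)$ if and only if $x=S_\delta(y)$ for some $\delta$, which by Step 1 is $x\,E\,y$. With $\delta=1$ the second half gives injectivity. $\square$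

## 6. Points of the shift as actions of the free group of rank two

For a group $L$, an $L$-set is a set with an action of $L$. A transitive $L$-set is isomorphic to $L/C$ for $C$ the stabilizer of any point, and $L/C\cong L/C'$ if and only if $C,C'$ are conjugate in $L$. Let $P$ be the free group on $x,y$.

**Definition (the $P$-set $\Omega_z$).** For $z\in2^{\Gamma\times\omega}$ let $P$ act on $\Omega_z=\Gamma\times\mathbb Z$ by

* $x(\gamma,n)=(\gamma,n+1)$;
* $y(\gamma,n)=(\gamma t_n,n)$ for $n\ge1$, and $y(\gamma,0)=(\gamma,0)$;
* for $j\ge0$, $y$ swaps $(\gamma,-2j-1)$ and $(\gamma,-2j-2)$ if $z(\gamma,j)=1$, and fixes both if $z(\gamma,j)=0$.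

Both $x$ and $y$ act as permutations, so this is an action. It is transitive because the $t_n$ generate $\Gamma$. Let $o=(1,0)$ and $C_z=\mathrm{Stab}_P(o)$.

The positive levels carry the right multiplications by the $t_n$, the negative levels carry the bits of $z$, and level $0$ lies between them. For example, $xyx^{-1}\in C_z$ if and only if $y$ fixes $(1,-1)$, that is, if and only if $z(1,0)=0$. The element $p=x^{-1}yx$ takes $o$ to $(1,1)$, then $(t_1,1)$, then $(t_1,0)$, so $p^{-1}(xyx^{-1})p\in C_z$ if and only if $z(t_1,0)=0$.

For each $p\in P$, whether $p\in C_z$ depends on finitely many coordinates of $z$. To compute $po$ apply the letters of $p$ one at a time; each letter needs at most one bit of $z$, and each bit has two outcomes, so over all $z$ only finitely many points can be visited and finitely many bits consulted. So $\{z:p\in C_z\}$ is clopen.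

**Lemma 4.** If $\pi:\Omega_z\to\Omega_w$ is an isomorphism of $P$-sets, there is $\delta\in\Gamma$ with $\pi(\gamma,n)=(\delta\gamma,n)$ for all $\gamma,n$, and $w=\delta z$. Conversely $\Omega_z\cong\Omega_{\delta z}$. Hence $C_z,C_w$ are conjugate in $P$ if and only if $w\in\Gamma z$, and $C_z=C_w$ implies $z=w$.

*Proof.* **Step 1: $\pi$ preserves levels.** Since $\pi(\gamma,n)=x^n\pi(\gamma,0)$, we have $\pi(\gamma,n)=(f(\gamma),n+d(\gamma))$ for some functions $f,d$. In both sets, $y(\gamma,n)$ lies outside the $\langle x\rangle$-orbit of $(\gamma,n)$ if and only if $n\ge1$. Since $\pi$ preserves this property, $n\ge1\iff n+d(\gamma)\ge1$ for all $n$, so $d\equiv0$.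

**Step 2: $\pi$ is a left translation.** For $n\ge1$, applying $\pi$ to $y(\gamma,n)=(\gamma t_n,n)$ gives $f(\gamma t_n)=f(\gamma)t_n$. Replacing $\gamma$ by $\gamma t_n^{-1}$ gives $f(\gamma t_n^{-1})=f(\gamma)t_n^{-1}$. So $f(\gamma)=\delta\gamma$ with $\delta=f(1)$.

**Step 3: the bits.** $z(\gamma,j)=1$ if and only if $y$ moves $(\gamma,-2j-1)$ in $\Omega_z$, if and only if $y$ moves $(\delta\gamma,-2j-1)$ in $\Omega_w$, if and only if $w(\delta\gamma,j)=1$. So $w=\delta z$.

**Step 4: the remaining claims.** The map $(\gamma,n)\mapsto(\delta\gamma,n)$ is an isomorphism $\Omega_z\to\Omega_{\delta z}$: left multiplication by $\delta$ commutes with right multiplication by $t_n$, and $(\delta z)(\delta\gamma,j)=z(\gamma,j)$. Since $\Omega_z\cong P/C_z$, conjugacy of $C_z$ and $C_w$ means $\Omega_z\cong\Omega_w$, that is, $w\in\Gamma z$. If $C_z=C_w$ there is an isomorphism with $\pi(o)=o$; then $\delta=1$ and $w=z$. $\square$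

## 7. Permutational wreath products, and why one action is not enough

**Definition (permutational wreath product).** Let $L$ act on a set $\Omega$ and let $A$ be a group. For $\omega\in\Omega$ let $A^{(\omega)}=\{a^{(\omega)}:a\in A\}$ be a copy of $A$. The group $\bigl(\bigoplus_{\omega\in\Omega}A^{(\omega)}\bigr)\rtimes L$ is the semidirect product in which $h\,a^{(\omega)}h^{-1}=a^{(h\omega)}$ for $h\in L$. We use the same notation with several $L$-sets $\Omega^i$ and groups $A_i$ at once.

For example, let $L=\mathbb Z=\langle t\rangle$ act on $\Omega=\mathbb Z/2$ by translation. The group is $(A^{(0)}\times A^{(1)})\rtimes\mathbb Z$, where $t$ exchanges the factors. If $a,b\in A$ do not commute, then $t^na^{(0)}t^{-n}=a^{(n\bmod 2)}$ commutes with $b^{(0)}$ exactly when $n$ is odd. So commutation reads off the stabilizer $2\mathbb Z$.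

**A single wreath product does not work.** Fix $A=\mathrm{Alt}(8)$ and try $z\mapsto R_z=\bigl(\bigoplus_{\omega\in\Omega_z}A^{(\omega)}\bigr)\rtimes P$. If $w\in\Gamma z$ then $R_z\cong R_w$. The converse breaks down because an isomorphism may induce a non-inner automorphism of $P$. Explicitly, let $\alpha\in\mathrm{Aut}(P)$ with $\alpha(x)=x$, $\alpha(y)=y^{-1}$, let $\tau\in\mathrm{Aut}(\Gamma)$ with $\tau(t_n)=t_n^{-1}$ for all $n$, and for given $z$ let $w(\tau(\gamma),j)=z(\gamma,j)$. The bijection $\pi:\Omega_z\to\Omega_w$, $\pi(\gamma,n)=(\tau(\gamma),n)$, satisfies $\pi(p\omega)=\alpha(p)\pi(\omega)$. This is clear for $p=x$. For $p=y$ and $n\ge1$, $\pi(y(\gamma,n))=(\tau(\gamma)t_n^{-1},n)=y^{-1}\pi(\gamma,n)$; on levels $n\le0$, $y$ and $y^{-1}$ act alike and the bits match by the choice of $w$. So $a^{(\omega)}\mapsto a^{(\pi(\omega))}$, $p\mapsto\alpha(p)$ defines an isomorphism $R_z\cong R_w$.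

But $w$ need not lie in $\Gamma z$. Let $z$ be the indicator function of $T\times\{0\}$ with $T=\{1,t_1,t_2\}$; then $w$ is the indicator function of $\tau(T)\times\{0\}$ with $\tau(T)=\{1,t_1^{-1},t_2^{-1}\}$. The set of quotients $s^{-1}s'$ with $s,s'\in T$ does not change when $T$ is replaced by a left translate. For $T$ it contains $t_1^{-1}t_2$; for $\tau(T)$ it consists of $1,\ t_1^{\pm1},\ t_2^{\pm1},\ t_1t_2^{-1},\ t_2t_1^{-1}$, and so does not contain $t_1^{-1}t_2$. Hence $w\notin\Gamma z$.

**The repair.** We add further $P$-sets, not depending on $z$, whose stabilizers the automorphism $\alpha$ must also respect up to conjugacy, and choose them so that only inner automorphisms survive. Three cyclic subgroups suffice.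

**Lemma 5.** Let $u=xyx^2y^2$, and let $\alpha\in\mathrm{Aut}(P)$ map each of $\langle x\rangle,\langle y\rangle,\langle u\rangle$ to a conjugate of itself. Then $\alpha$ is inner.

*Proof.* Composing $\alpha$ with inner automorphisms changes neither hypothesis nor conclusion.

**Step 1: normalize.** Since $\alpha(x)$ generates a conjugate of $\langle x\rangle$, it is a conjugate of $x^{\pm1}$; likewise for $y$. After composing with an inner automorphism, $\alpha(x)=x^\varepsilon$ and $\alpha(y)=hy^\eta h^{-1}$ with $\varepsilon,\eta\in\{\pm1\}$. Replacing $h$ by $hy^b$ does not change $\alpha(y)$. Composing with conjugation by $x^a$ keeps $\alpha(x)$ and replaces $h$ by $x^ah$. So we may take $h$ of minimal length in $\langle x\rangle h\langle y\rangle$. Then $h=1$, or the reduced word $h$ begins with $y^{\pm1}$ and ends with $x^{\pm1}$; otherwise it could be shortened.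

**Step 2: $h=1$.** Suppose $h\neq1$. The image $\alpha(P)$ is generated by $x$ and $hyh^{-1}$, so each of its elements is a power of $x$ or a product
$$x^{a_0}\,hy^{b_1}h^{-1}\,x^{a_1}\,hy^{b_2}h^{-1}\cdots hy^{b_l}h^{-1}\,x^{a_l}$$
with $l\ge1$, all $b_i\ne0$, and $a_1,\dots,a_{l-1}\ne0$. Since $h$ begins with $y^{\pm1}$ and ends with $x^{\pm1}$, no cancellation occurs at any junction, so the product is reduced as written and has length at least $3$. Thus $y$, which has length $1$ and is not a power of $x$, is not in $\alpha(P)$, contradicting surjectivity.

**Step 3: the signs.** Now $\alpha(u)=x^\varepsilon y^\eta x^{2\varepsilon}y^{2\eta}$ generates a conjugate of $\langle u\rangle$, so it is conjugate to $u$ or $u^{-1}$. All these words are cyclically reduced, and conjugate cyclically reduced words in a free group are cyclic permutations of each other. Since $u$ has only positive and $u^{-1}$ only negative letters, $\varepsilon=\eta$. If both were $-1$, then $x^{-1}y^{-1}x^{-2}y^{-2}$ would be a cyclic permutation of $u^{-1}=y^{-2}x^{-2}y^{-1}x^{-1}$. Read cyclically, the syllable $x^{-2}$ is followed by $y^{-2}$ in the first word and by $y^{-1}$ in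 the second, a contradiction. So $\varepsilon=\eta=1$ and the normalized $\alpha$ is the identity. $\square$

In the failed attempt, $\alpha(u)=xy^{-1}x^2y^{-2}$ has letters of both signs, so it is not conjugate to $u^{\pm1}$: the subgroup $\langle u\rangle$ excludes it.

## 8. What an isomorphism of wreath products sees

We treat the wreath products in a form that also serves Section 11. Let $L$ be a group with a fixed finite generating tuple, and $I$ a finite set. Let $A_i$ ($i\in I$) be pairwise nonisomorphic nonabelian finite simple groups, each with two fixed generators. For each $z\in2^{\Gamma\times\omega}$ and $i\in I$ let $C^i_z\le L$ be a subgroup such that for every $h\in L$ the set $\{z:h\in C^i_z\}$ is clopen. Let $\Omega^i_z=L/C^i_z$ with base point $o_i$ the trivial coset, and put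
$$G_z=B_z\rtimes L,\qquad B_z=\bigoplus_{i\in I}\ \bigoplus_{\omega\in\Omega^i_z}A_i^{(\omega)},\qquad h\,a^{(\omega)}h^{-1}=a^{(h\omega)}. \tag{6}$$
By transitivity $G_z$ is generated by the generators of $L$ and the two generators of each $A_i^{(o_i)}$; this is its marking.

**Lemma 6.** With this notation:

1. $z\mapsto G_z$ is continuous, and the marked group $G_z$ determines every $C^i_z$.
2. If for each $i$ the subgroups $C^i_z$ and $C^i_w$ are conjugate in $L$, then $G_z\cong G_w$.
3. If $\psi:G_z\to G_w$ is an isomorphism with $\psi(B_z)=B_w$ and $\alpha\in\mathrm{Aut}(L)$ is the automorphism it induces, then there are bijections $\pi_i:\Omega^i_z\to\Omega^i_w$ with $\pi_i(h\omega)=\alpha(h)\pi_i(\omega)$ for all $h\in L$. Consequently $\alpha(C^i_z)$ is conjugate to $C^i_w$ in $L$ for each $i$.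

*Proof.* **Part 1.** Moving the letters from $L$ to the right, a word $v$ in the generators equals $a_1^{(p_1o_{i_1})}\cdots a_l^{(p_lo_{i_l})}\cdot p$, where $p,p_s\in L$, $i_s\in I$ and $a_s\in A_{i_s}$ depend only on $v$. It is trivial in $G_z$ if and only if $p=1$ and, for each $i$ and each point of $\Omega^i_z$, the ordered product of the $a_s$ sitting at that point is trivial. This depends only on which equalities $p_so_{i_s}=p_{s'}o_{i_{s'}}$ with $i_s=i_{s'}=i$ hold, that is, on whether $p_s^{-1}p_{s'}\in C^i_z$. These are finitely many clopen conditions on $z$. So $\{z:v=1\text{ in }G_z\}$ is clopen, and the map is continuous. Next, choose noncommuting $a,b\in A_i$. Then $ha^{(o_i)}h^{-1}=a^{(ho_i)}$ commutes with $b^{(o_i)}$ if and only if $ho_i\ne o_i$, that is, $h\notin C^i_z$. Whether they commute is the question whether one particular word in the generators is trivial, so the marked group determines $C^i_z$.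

**Part 2.** There are $L$-set isomorphisms $\pi_i:\Omega^i_z\to\Omega^i_w$, and $a^{(\omega)}\mapsto a^{(\pi_i(\omega))}$ for $\omega\in\Omega_z^i$, $h\mapsto h$, defines an isomorphism $G_z\to G_w$.

**Part 3.** First, *the minimal normal subgroups of $B_z$ are exactly the factors $A_i^{(\omega)}$.* Each factor is normal in $B_z$ and simple. Let $1\ne M\trianglelefteq B_z$, and let $g\in M$ have nontrivial component in $A_i^{(\omega)}$. Since $A_i$ has trivial center, some $a\in A_i$ does not commute with that component. The commutator of $g$ and $a^{(\omega)}$ lies in $M$, is supported at $\omega$ only, and is nontrivial. So $M\cap A_i^{(\omega)}$ is a nontrivial normal subgroup of the simple group $A_i^{(\omega)}$, and $M\supseteq A_i^{(\omega)}$.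

The isomorphism $\psi|_{B_z}:B_z\to B_w$ therefore carries factors to factors. As the $A_i$ are pairwise nonisomorphic, it gives bijections $\pi_i$ with $\psi(A_i^{(\omega)})=A_i^{(\pi_i(\omega))}$. For $h\in L$ write $\psi(h)=b\,\alpha(h)$ with $b\in B_w$. Then
$$A_i^{(\pi_i(h\omega))}=\psi\bigl(hA_i^{(\omega)}h^{-1}\bigr)=b\,A_i^{(\alpha(h)\pi_i(\omega))}\,b^{-1}=A_i^{(\alpha(h)\pi_i(\omega))},$$
since factors are normal in $B_w$. So $\pi_i(h\omega)=\alpha(h)\pi_i(\omega)$. Thus $h$ fixes $o_i$ if and only if $\alpha(h)$ fixes $\pi_i(o_i)$, so $\alpha(C^i_z)$ is the stabilizer of $\pi_i(o_i)\in L/C_w^i$, a conjugate of $C_w^i$. $\square$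

**The groups $G_z$ for Theorem A.** Take $L=P$ with generators $x,y$; $I=\{1,2,3,4\}$; $A_1,\dots,A_4$ equal to $\mathrm{Alt}(5),\mathrm{Alt}(6),\mathrm{Alt}(7),\mathrm{Alt}(8)$, which are simple, of different orders, and generated by two elements each; and
$$C^1_z=\langle x\rangle,\quad C^2_z=\langle y\rangle,\quad C^3_z=\langle u\rangle,\quad C^4_z=C_z .$$
The first three do not depend on $z$, and $\{z:p\in C_z\}$ is clopen by Section 6. There are $2+2\cdot4=10$ generators, so $G_z\in\mathcal G_{10}$. By Lemma 6(1) the map $z\mapsto G_z$ is continuous, and the marked group determines $C_z$, hence $z$ by Lemma 4; so the map is injective.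

**Proposition 7.** $G_z\cong G_w\iff w\in\Gamma z$.

*Proof.* **From orbits to isomorphism.** If $w\in\Gamma z$, then $C_z,C_w$ are conjugate in $P$ (Lemma 4), and the other three subgroups agree, so $G_z\cong G_w$ by Lemma 6(2).

**From isomorphism to orbits.** Let $\psi:G_z\to G_w$ be an isomorphism. Elements of $B_z$ have finite order, and $G_z/B_z\cong P$ is torsion-free, so $B_z$ is exactly the set of torsion elements of $G_z$; likewise for $w$. Hence $\psi(B_z)=B_w$, and Lemma 6(3) applies. For $i=1,2,3$ it says that $\alpha$ maps $\langle x\rangle,\langle y\rangle,\langle u\rangle$ to conjugates of themselves, so $\alpha$ is inner by Lemma 5. For $i=4$ it says that $\alpha(C_z)$ is conjugate to $C_w$. As $\alpha$ is inner, $C_z$ is conjugate to $C_w$, and $w\in\Gamma z$ by Lemma 4. $\square$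

## 9. Proof of Theorem A

By Lemma 1 the maps $S_d$ are homeomorphisms between compact subsets of $\mathcal G=\bigsqcup_m\mathcal G_m$. There are countably many; enumerate them as $S_1,S_2,\dots$. By Lemma 2 they generate $\approx_C$. Lemma 3 gives a continuous injective $\theta:\mathcal G\to2^{\Gamma\times\omega}$ with $G\approx_CH\iff\theta(G)\in\Gamma\theta(H)$. Put $\varphi(G)=G_{\theta(G)}\in\mathcal G_{10}$. It is continuous and injective as a composite of continuous injective maps, and by Proposition 7
$$\varphi(G)\cong\varphi(H)\iff\theta(G)\in\Gamma\,\theta(H)\iff G\approx_CH.\qquad\blacksquare$$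

So the conjecture of Section 2 is disproved.

## 10. Theorem B: closed graphs of injections

**(i)⇒(iii) and (ii)⇒(iii).** The purpose of this step is to see that $\cong$ and $\approx_C$ satisfy (iii) themselves, and to pull this back. By Lemma 2, $\approx_C$ is the union, over pairs of data, of the sets
$$\{(N,N'):N\in D_d,\ N'\in D_{d'},\ S_d(N)=S_{d'}(N')\}.$$
Each is closed in the compact set $D_d\times D_{d'}$, being defined by equality of two continuous maps into a Hausdorff space, so it is compact. Each is the graph of the injective partial map $S_{d'}^{-1}S_d$. There are countably many.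

For $\cong$ use the graphs of the $S_d$ with $n=1$, which are compact. If $n=1$, condition (b) is void, and Step 1 of the proof of Lemma 2 gives $WN=F_m$, so $F_k/S_d(N)\cong F_m/N$. Conversely, let $N\in\mathcal G_m$, $N'\in\mathcal G_k$ mark isomorphic groups. Transport the $k$ marked generators of $F_k/N'$ to $F_m/N$, represent them by words $w_1,\dots,w_k$, and choose $h_{i1}\in F_k$ with $x_i\equiv h_{i1}(w)\pmod N$. This is a datum with $n=1$, $N\in D_d$ and $S_d(N)=N'$. So $\cong$ is the union of these graphs.

Now let $\varphi$ be an injective continuous reduction of $E$ to $\cong$ or $\approx_C$. If $R$ is a closed graph of an injective partial function, then $(\varphi\times\varphi)^{-1}(R)$ is closed. It is again such a graph: if it contains $(x,y)$ and $(x,y')$, then $\varphi(y)=\varphi(y')$, so $y=y'$; similarly on the other side. The union of these preimages is $E$.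

**(iii)⇒(i).** The purpose is to put $E$ into the form required by Lemma 3. Each point of $X$ has a compact open neighborhood: a clopen set inside a compact neighborhood is compact. As $X$ is second countable, countably many such sets $U_0,U_1,\dots$ cover $X$, and the sets $U_n\setminus\bigcup_{i<n}U_i$ write $X$ as a countable disjoint union of compact open zero-dimensional sets $X_m$. Intersecting the given closed graphs with the compact sets $X_m\times X_{m'}$, we may assume that they are compact (and still countably many). Let $R$ be a compact graph of an injective partial function. Its two projections are continuous injections on a compact space, hence homeomorphisms onto compact sets, so $R$ is the graph of a homeomorphism between compact sets. Enumerate these homeomorphisms as $S_1,S_2,\dots$, adding repetitions or empty maps if needed. The union of their graphs is $E$, so they generate $E$. Lemma 3 gives $\theta:X\to2^{\Gamma\times\omega}$, and $x\mapsto G_{\theta(x)}$ is an injective continuous reduction of $E$ to $\cong$ by Proposition 7.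

**(iii)⇒(ii).** With $\theta$ as just obtained, it suffices to have the next proposition, applied as $x\mapsto\hat G_{\theta(x)}$.

**Proposition 8.** There are $M$ and a continuous injective map $z\mapsto\hat G_z$ from $2^{\Gamma\times\omega}$ to $\mathcal G_M$ such that
$$w\in\Gamma z\iff\hat G_z\cong\hat G_w\iff\hat G_z\approx_C\hat G_w .$$

The groups $G_z$ of Section 8 are not enough for this argument: they have proper finite-index subgroups, coming from those of $P$, and Proposition 7 says nothing about these. If a group has no proper finite-index subgroup, the difficulty disappears, because commensurability of two such groups is isomorphism. So we replace $P$ by a larger group $H\ge P$ without nontrivial finite quotients. The price is that conjugacy in $H$ must be brought back to conjugacy in $P$.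

## 11. Groups without finite quotients: proof of Proposition 8

**Higman's group.** Let
$$K=\langle a,b,c,d\mid a^{-1}ba=b^2,\ b^{-1}cb=c^2,\ c^{-1}dc=d^2,\ d^{-1}ad=a^2\rangle .$$
Its generators have infinite order and it has no nontrivial finite quotient (G. Higman, *A finitely generated infinite simple group*, J. London Math. Soc. 26 (1951)). We recall why.

*No finite quotients.* In a finite quotient let $n_a,n_b,n_c,n_d$ be the orders of the images. Conjugating $b$ by $a^{n_a}$ gives $b=b^{2^{n_a}}$, so $n_b\mid2^{n_a}-1$, and cyclically $n_c\mid 2^{n_b}-1$, $n_d\mid2^{n_c}-1$, $n_a\mid2^{n_d}-1$. Suppose some order exceeds $1$, and let $p$ be the smallest prime dividing $n_an_bn_cn_d$; by cyclic symmetry say $p\mid n_b$. Then $p\mid2^{n_a}-1$, so $p$ is odd, and the order of $2$ modulo $p$ divides $n_a$, is greater than $1$, and is at most $p-1$. So $n_a$ has a prime divisor smaller than $p$, a contradiction.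

*Infinite order.* In $\langle a,b\mid a^{-1}ba=b^2\rangle$ the elements $a,b$ have infinite order and $\langle a\rangle\cap\langle b\rangle=1$. To see this, map $b$ to the translation $s\mapsto s+1$ of $\mathbb R$ and $a$ to $s\mapsto s/2$, composing maps from right to left; then $a^{-1}ba$ is $s\mapsto2(s/2+1)=s+2$. No nontrivial power of the scaling is a translation, and no nontrivial power of the translation is trivial. Hence $\langle a,b,c\mid a^{-1}ba=b^2,\ b^{-1}cb=c^2\rangle$ is an amalgam of two such groups over $\langle b\rangle$. Nontrivial powers of $a$ and of $c$ lie outside $\langle b\rangle$, so by the normal form theorem for amalgams $\langle a,c\rangle$ is free on $a,c$. The same holds for the subgroup $\langle c,a\rangle$ of $\langle c,d,a\mid c^{-1}dc=d^2,\ d^{-1}ad=a^2\rangle$. So $K$ is the amalgam of these two groups over the free group on $a,c$, both embed in $K$, and $a,b,c,d$ have infinite order.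

**Free products.** Let $K'$ be another copy of $K$ and $H=K*K'$. Each element of $H$ has a unique normal form as an alternating product of nontrivial elements (syllables) of $K$ and $K'$; $|\cdot|$ is the number of syllables. An element is cyclically reduced if it has length at most $1$ or if its first and last syllables lie in different factors. Conjugating by the first syllable shortens an element that is not cyclically reduced, so every element is conjugate to a cyclically reduced one. If $p$ is cyclically reduced and $|p|\ge2$, then $|p^N|=N|p|$ for $N\geq 1$. So $p$ has infinite order, and $p$ is not conjugate into a factor, since powers of $gkg^{-1}$ with $k$ in a factor have length at most $2|g|+1$.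

Fix $x\in K$ and $y\in K'$ of infinite order, and let $P=\langle x,y\rangle\le H$. An alternating product of nontrivial powers of $x$ and $y$ is already in normal form in $H$. So $P=\langle x\rangle*\langle y\rangle$ is free on $x,y$, elements of $P$ have the same normal form in $\langle x\rangle*\langle y\rangle$ as in $H$, and "cyclically reduced" means the same in $P$ and in $H$. An element of $H$ lies in $P$ if and only if all its syllables lie in $\langle x\rangle\cup\langle y\rangle$. In particular $P\cap K=\langle x\rangle$. As $K$ is not infinite cyclic (it has no nontrivial finite quotient), $P\ne H$.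

For example, $u=xyx^2y^2$ is cyclically reduced of length $4$.

**Lemma 9.** Every nontrivial normal subgroup of $H$ contains an element of infinite order.

*Proof.* An element not conjugate into a factor is conjugate to a cyclically reduced element of length at least $2$, so it has infinite order. Otherwise, after conjugation, the normal subgroup contains some $n\ne1$ in a factor, say in $K$. For $1\ne k'\in K'$ it contains $n\cdot k'n^{-1}k'^{-1}$, which is cyclically reduced of length $4$ and so has infinite order. The case of $K'$ is symmetric. $\square$

**Lemma 10.** Let $p\in P$ be not conjugate in $P$ into $\langle x\rangle\cup\langle y\rangle$, and let $g\in H$ with $p'=g^{-1}pg\in P$. Then $g\in P$.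

*Proof.* **Step 1: normalize.** For $e,f\in P$ we may replace $p,p',g$ by $epe^{-1}$, $fp'f^{-1}$, $egf^{-1}$; the relation $p'=g^{-1}pg$ persists, and $g\in P$ if and only if $egf^{-1}\in P$. So assume that $p,p'$ are cyclically reduced. By hypothesis $|p|\ge2$.

**Step 2: compare large powers.** The aim is to compute one element in two ways. Let $m=|g|$ and, for large $N$, $q=p^Ng=gp'^N$. Then $|q|\ge N|p|-m$. If $|p'|\le1$, then $|q|\le m+1$, which is impossible for large $N$. So $|p'|\ge2$ and $|p'^N|=N|p'|$.

**Step 3: every syllable of $q$ lies in $P$.** When a word in normal form is multiplied on the right by $g$, each syllable of $g$ can cancel or merge with at most one syllable at the end, so all but at most the last $m$ syllables of the word are unchanged; similarly on the left. So the first $N|p|-m$ syllables of $q$ are syllables of $p^N$, and the last $N|p'|-m$ are syllables of $p'^N$. Since $|q|\le N|p|+m$, these cover all syllables of $q$ as soon as $(N|p|-m)+(N|p'|-m)\ge N|p|+m$, that is, $N|p'|\ge3m$. For such large $N$ all syllables of $q$ lie in $\langle x\rangle\cup\langle y\rangle$, so $q\in P$ and $g=p^{-N}q\in P$. $\square$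

**Construction of $\hat G_z$.** Apply Section 8 with $L=H$, generated by the $4+4$ generators of $K$ and $K'$; $I=\{0,1,2,3,4\}$; $A_0=\mathrm{Alt}(9)$ and $A_1,\dots,A_4$ as before; and the subgroups of $H$
$$\hat C^0_z=P,\quad\hat C^1_z=\langle x\rangle,\quad\hat C^2_z=\langle y\rangle,\quad\hat C^3_z=\langle u\rangle,\quad\hat C^4_z=C_z\le P,$$
where $u$ and $C_z$ are as in Sections 6 and 7. Call the resulting groups $\hat G_z=\hat B_z\rtimes H$, marked by $M=8+2\cdot5=18$ generators. For $h\in H$ the condition $h\in C_z$ is never satisfied if $h\notin P$, and depends on finitely many coordinates of $z$ if $h\in P$, so it is clopen. By Lemma 6(1) the map $z\mapsto\hat G_z$ is continuous and the marked group determines $C_z$, hence $z$ (Lemma 4); so it is injective.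

*Proof of Proposition 8.* **Step 1: $\hat G_z$ has no proper subgroup of finite index.** This makes $\approx_C$ and $\cong$ agree on these groups. Let $\rho$ be a homomorphism from $\hat G_z$ to a finite group. It is trivial on $K$ and $K'$, hence on $H$. For each $i$ the subgroup $\hat C^i_z\le P$ is proper in $H$, so there is $h\in H$ with $ho_i\ne o_i$. For $a,b\in A_i$ we have $\rho(a^{(o_i)})=\rho(ha^{(o_i)}h^{-1})=\rho(a^{(ho_i)})$, which commutes with $\rho(b^{(o_i)})$. So $\rho(A_i^{(o_i)})$ is abelian, and it is trivial since $A_i$ is perfect. As $H$ and the $A_i^{(o_i)}$ generate $\hat G_z$, $\rho$ is trivial. A proper finite-index subgroup would contain a normal finite-index subgroup and give a nontrivial finite quotient, so there is none. Hence $\hat G_z\approx_C\hat G_w\iff\hat G_z\cong\hat G_w$.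

**Step 2: from orbits to isomorphism.** If $w\in\Gamma z$, then $C_z,C_w$ are conjugate in $P$ by Lemma 4, hence in $H$, and $\hat G_z\cong\hat G_w$ by Lemma 6(2).

**Step 3: an isomorphism respects $\hat B_z$.** Let $\psi:\hat G_z\to\hat G_w$ be an isomorphism. $\hat B_z$ is a direct sum of finite groups, so it is a locally finite normal subgroup. If $J$ is any locally finite normal subgroup of $\hat G_z$, its image in $H$ is a normal subgroup all of whose elements have finite order, so it is trivial by Lemma 9, and $J\le\hat B_z$. So $\hat B_z$ is the largest locally finite normal subgroup, likewise $\hat B_w$, and $\psi(\hat B_z)=\hat B_w$. By Lemma 6(3) the induced $\alpha\in\mathrm{Aut}(H)$ maps each of $P,\langle x\rangle,\langle y\rangle,\langle u\rangle$ to an $H$-conjugate of itself, and $\alpha(C_z)$ is $H$-conjugate to $C_w$. These properties persist if $\psi$ is composed with conjugation by an element of $H$, so we may assume $\alpha(P)=P$. Then $\alpha|_P\in\mathrm{Aut}(P)$.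

**Step 4: $\alpha(\langle x\rangle)$ and $\alpha(\langle y\rangle)$ are $P$-conjugate to $\langle x\rangle$ and $\langle y\rangle$.** This prepares for Lemma 5, which needs conjugacy in $P$. We have $\alpha(x)=gx^{\pm1}g^{-1}\in P$ for some $g\in H$. Write $\alpha(x)=qrq^{-1}$ with $q\in P$ and $r\in P$ cyclically reduced. The powers of $\alpha(x)$ have length at most $2|g|+1$, whereas if $|r|\ge2$, then $|\alpha(x)^N|\ge N|r|-2|q|$ is unbounded. So $|r|\le1$ and $r\in\langle x\rangle\cup\langle y\rangle$. The retraction $H\to K$ that kills $K'$ sends $\alpha(x)=gx^{\pm1}g^{-1}$ to a conjugate of $x^{\pm1}\ne1$, whereas it would kill $qrq^{-1}$ if $r\in\langle y\rangle$. So $r=x^j$ for some $j$. Since $\alpha|_P$ is an automorphism, the image $(j,0)$ of $\alpha(x)$ in $P^{ab}\cong\mathbb Z^2$ is a primitive vector, so $j=\pm1$ and $\alpha(\langle x\rangle)=q\langle x\rangle q^{-1}$. For $y$ argue in the same way, with the retraction $H\to K'$ that kills $K$.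

**Step 5: $\alpha(\langle u\rangle)$ is $P$-conjugate to $\langle u\rangle$.** We have $\alpha(\langle u\rangle)=g\langle u\rangle g^{-1}\le P$ for some $g\in H$. Since $u$ is cyclically reduced of length $4$, it is not conjugate into $\langle x\rangle\cup\langle y\rangle$. Now $gug^{-1}\in P$, so Lemma 10, applied to $p=u$ and $g^{-1}$, gives $g\in P$.

**Step 6: $C_z$ and $C_w$ are conjugate in $P$.** By Lemma 5, $\alpha|_P$ is conjugation by an element of $P$. Composing $\psi$ with conjugation by the inverse of that element, we may assume $\alpha|_P=\mathrm{id}$. Then $C_z=\alpha(C_z)=gC_wg^{-1}$ for some $g\in H$. The group $C_z$ contains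
$$p=y\cdot xy^2x^{-1},$$
because $y$ fixes $o=(1,0)$, and $y^2$ fixes $(1,-1)=x^{-1}o$ whatever $z$ is. This $p$ has syllables $y,x,y^2,x^{-1}$, so it is cyclically reduced of length $4$ and not conjugate into $\langle x\rangle\cup\langle y\rangle$. Also $g^{-1}pg\in C_w\le P$. By Lemma 10, $g\in P$. So $C_z,C_w$ are conjugate in $P$, and $w\in\Gamma z$ by Lemma 4. $\square$

This completes (iii)⇒(ii) and with it the equivalence in Theorem B. For the last sentence of the theorem, apply it to $X=\mathcal G$, which is second countable, locally compact, zero-dimensional and metrizable. Both $\cong$ and $\approx_C$ satisfy (iii) there, by Section 10. So $\approx_C$ satisfies (i) and $\cong$ satisfies (ii): each is continuously, even injectively, reducible to the other. $\blacksquare$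

## 12. Non-injective reductions on compact spaces

**Remark.** Let $X$ be compact metrizable and zero-dimensional, and $E$ an equivalence relation on $X$. A (not necessarily injective) continuous reduction of $E$ to $\cong$ exists if and only if there are a compact metrizable zero-dimensional $X'$, an equivalence relation $E'$ on $X'$ satisfying (iii), and a continuous surjection $q:X\to X'$ with $x\,E\,y\iff q(x)\,E'\,q(y)$.

If $\varphi$ is a continuous reduction, take $q=\varphi$ and $X'=\varphi(X)$, a compact subset of $\mathcal G$, with $E'$ the restriction of $\cong$. Intersecting with $X'\times X'$ the compact graphs found for $\cong$ in Section 10 shows that $E'$ satisfies (iii). Conversely, given $X',E',q$ with $X$ nonempty, compose $q$ with the reduction of $E'$ to $\cong$ given by Theorem B; for empty $X$ there is nothing to prove.
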